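# The nonlinear Schrödinger flow on a compact three-manifold is Lipschitz on bounded sets of $H^1$

## 1. Data bounded in $H^2$: a Lipschitz bound from Gronwall

Let $M$ be a compact Riemannian manifold without boundary, of dimension $3$, with Laplace–Beltrami operator $\Delta$. We study
$$i\partial_t u+\Delta u=F(u),\qquad u(0)=u_0, \tag{1.1}$$
where $F=\partial V/\partial\bar z$ and $V:\mathbb C\to\mathbb R$ satisfies $V(e^{i\theta}z)=V(z)$ for all $z\in\mathbb C$, $\theta\in\mathbb R$. The growth of $V$ is controlled as follows: for some $\alpha>0$ we have $V\in S^{2+\alpha}(\mathbb C)$, that is,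
$$V\in C^\infty(\mathbb C),\qquad |D^k_{z,\bar z}V(z)|\le C_k(1+|z|)^{2+\alpha-k},\quad k=0,1,2,\dots, \tag{1.2}$$
and moreover
$$\alpha\le2,\qquad V(z)\ge -C(1+|z|)^\beta\ \text{ for some }\beta<10/3. \tag{1.3}$$
The model is $V(z)=\frac12|z|^4$, with $\alpha=2$ and $F(z)=|z|^2z$.

Throughout, $\|\cdot\|$ is the $L^2(M)$ norm, $|\nabla a|$ is the pointwise norm of the gradient, $\|f\|_{H^1}^2=\|f\|^2+\|\nabla f\|^2$, and $C$ denotes constants depending only on $M$ and $F$. The group $e^{it\Delta}$ is an isometry of $L^2$ and of $H^1$. A function $a=e^{it\Delta}a_0$ is called a free solution. Differentials of $F$ are real differentials: $DF(u)$ is a real-linear map of $\mathbb C$, applied componentwise to $\nabla w$.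

The following is Theorem 2 of the paper "The Cauchy Problem for the Nonlinear Schrödinger Equation on a Compact Manifold". We use it as a black box and call it (K).

**(K).** Let $s\ge1$ and $u_0\in H^s(M)$. Then (1.1) has a unique global solution $u\in C(\mathbb R,H^s(M))$, and it satisfies the conservation laws of mass and energy. Moreover, for any $T>0$, any $s>1$ and any bounded subset $B$ of $H^s(M)$, the flow map $u_0\in B\mapsto u\in C([-T,T],H^s(M))$ is Lipschitz continuous.

The last sentence requires $s>1$. That paper says of the endpoint: "We do not know whether the flow map (2.4) is still uniformly continuous if $s=1$", where (2.4) is the flow map in (K). So the question for today is this: take two data in a fixed bounded set of $H^1$, close in $H^1$. Do the solutions stay close in $H^1$ on $[-T,T]$, uniformly over the set?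

**Example 1.1 (constant data).** Let $F(z)=|z|^2z$ and $u_0=c\in\mathbb C$. Then $u(t)=e^{-it|c|^2}c$. If $|c|,|c'|\le\rho$ and $|t|\le T$, then
$$\big|e^{-it|c|^2}c-e^{-it|c'|^2}c'\big|\le|c-c'|+T|c'|\,\big||c|^2-|c'|^2\big|\le(1+2\rho^2T)|c-c'|.$$
On the other hand the derivative of $\rho\mapsto e^{-it\rho^2}\rho$ has modulus $\sqrt{1+4t^2\rho^4}$. So a Lipschitz constant has to depend on $T$ and on the size of $B$. The question makes sense only on bounded sets.

Three elementary facts about $F$ will be used all day. Since $F$ is one derivative of $V$ and $\alpha\le2$, (1.2) gives $|D^kF(z)|\le C(1+|z|)^{1+\alpha-k}\le C(1+|z|)^{3-k}$ for $0\le k\le3$, i.e.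
$$|F|\le C(1+|z|)^3,\quad |DF|\le C(1+|z|)^2,\quad |D^2F|\le C(1+|z|),\quad |D^3F|\le C. \tag{1.4}$$
Since $V(-z)=V(z)$, we have $dV(0)=0$, so $F(0)=0$. Finally, with $w=u-v$,
$$\nabla\big(F(u)-F(v)\big)=DF(u)\nabla w+\big(DF(u)-DF(v)\big)\nabla v. \tag{1.5}$$

Here is the case of the question that is easy.

**Proposition 1.2.** Let $T>0$ and let $B$ be a bounded subset of $H^2(M)$. There is $\Lambda$ with $\sup_{|t|\le T}\|u(t)-v(t)\|_{H^1}\le\Lambda\|u_0-v_0\|_{H^1}$ for all $u_0,v_0\in B$.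

*Proof.* We may add $0$ to $B$. The solution with datum $0$ is $0$, since $F(0)=0$. The Lipschitz bound in (K) with $s=2$, applied to $u$ and the zero solution, gives $\|u(t)\|_{H^2}\le R$ for all $u_0\in B$, $|t|\le T$, with some finite $R$. Now use the Sobolev embeddings $H^2\subset L^\infty$, $\|\nabla v\|_{L^3}\le C\|\nabla v\|_{L^6}\le C\|v\|_{H^2}$ and $H^1\subset L^6$. With $w=u-v$ and constants $C_R$ depending on $R$, $\|F(u)-F(v)\|\le C_R\|w\|$, and by (1.5)
$$\|\nabla(F(u)-F(v))\|\le C_R\|\nabla w\|+C_R\,\|w\|_{L^6}\|\nabla v\|_{L^3}\le C_R\|w\|_{H^1}.$$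
Duhamel's formula $w(t)=e^{it\Delta}w(0)-i\int_0^te^{i(t-s)\Delta}(F(u)-F(v))(s)\,ds$ gives $\|w(t)\|_{H^1}\le\|w(0)\|_{H^1}+C_R\big|\int_0^t\|w(s)\|_{H^1}ds\big|$, and Gronwall's lemma gives the claim with $\Lambda=e^{C_RT}$. $\square$

What changes for a bounded set of $H^1$? Data in $H^1$ are limits of data in $H^2$, but this does not help, because $\Lambda$ depends on the $H^2$ bound $R$. It does so through exactly two quantities: $\sup|u|$, which lets $DF(u)$ multiply $\nabla w$ in $L^2$, and $\|\nabla v\|_{L^3}$. With only $H^1$ bounds, $u\in L^6$, hence $DF(u)\in L^3$ and $DF(u)\nabla w\in L^{6/5}$. At a fixed time we do not get $L^2$. Whatever we gain must come from integrating in time.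

## 2. The two theorems and the trilinear estimate behind them

For an interval $I=[t_0,t_0+\tau]$, $0<\tau\le1$, we work in a space adapted to Duhamel's formula.

**Definition 2.1.** $X_I=\{u\in C(I,H^1):(i\partial_t+\Delta)u\in L^1(I,H^1)\}$, with norm
$$\|u\|_{X_I}=\|u(t_0)\|_{H^1}+\|(i\partial_t+\Delta)u\|_{L^1(I,H^1)}.$$

By Duhamel's formula, $u\mapsto(u(t_0),(i\partial_t+\Delta)u)$ is an isomorphism of $X_I$ onto $H^1\times L^1(I,H^1)$, so $X_I$ is a Banach space; and $\sup_I\|u(t)\|_{H^1}\le\|u\|_{X_I}$ because $e^{it\Delta}$ is an isometry of $H^1$. For example, a free solution has $X_I$ norm equal to the $H^1$ norm of its data. In particular the constant function $1$ has norm $\mathrm{vol}(M)^{1/2}$. For $t_0=0$ and $u(t)=(1+t)e^{it\Delta}\phi$ one has $(i\partial_t+\Delta)u=ie^{it\Delta}\phi$ and $\|u\|_{X_I}=(1+\tau)\|\phi\|_{H^1}$.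

**Theorem A.** Under the hypotheses (1.2), (1.3) and gauge invariance of $V$, for every $T>0$ and bounded $B\subset H^1(M)$ there is $\Lambda$ with
$$\sup_{|t|\le T}\|u(t)-v(t)\|_{H^1}\le\Lambda\|u_0-v_0\|_{H^1}\qquad\forall u_0,v_0\in B .$$
One may take $\Lambda=2^{1+T/\tau}$ with $\tau=\tau(B)\in(0,1]$ independent of $T$.

So the answer to the question is yes: for every such $M$, $V$, $T$ and $B$ the flow map $B\to C([-T,T],H^1)$ is uniformly continuous, in fact Lipschitz.

**Theorem B.** (a) *Local theory, with no gauge invariance, Hamiltonian structure or sign condition.* Let $F\in C^3(\mathbb C,\mathbb C)$ (in the real sense), $F(0)=0$, $|D^kF(z)|\le C(1+|z|)^{3-k}$, $0\le k\le3$. For every $\rho>0$ there is $\tau(\rho)\in(0,1]$ such that for $\|u_0\|_{H^1}\le\rho$ equation (1.1) has a solution $u\in X_{[0,\tau]}$, unique in the ball $\|u\|_X\le2\rho$. On $\{\|u_0\|_{H^1}<\rho\}$ the map $u_0\mapsto u\in X_{[0,\tau]}$ is $C^1$ with Lipschitz derivative, and it is Lipschitz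 with constant $2$.

(b) Under the hypotheses of Theorem A, for all $T$ the map $H^1\ni u_0\mapsto u\in C([-T,T],H^1)$ is $C^1$; on bounded sets its derivative is bounded and Lipschitz.

By (1.4) and (1.5), the worst terms in $\nabla(F(u)-F(v))$ have size $|u|^2|\nabla w|$ and $(|u|+|v|)|w||\nabla v|$. Each is a product of three functions, one of them differentiated. To run a contraction in $X_I$ we want these products in $L^1(I,L^2)$. For free solutions this is the following estimate, which carries the whole proof.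

**Proposition 2.2.** For $0<T\le1$ and $a_0,b_0,c_0\in H^1(M)$, with $a=e^{it\Delta}a_0$, $b=e^{it\Delta}b_0$, $c=e^{it\Delta}c_0$,
$$\|\,b\,c\,\nabla a\|_{L^1([0,T],L^2(M))}\le C\,T^{1/4}\|a_0\|_{H^1}\|b_0\|_{H^1}\|c_0\|_{H^1}.$$

Sections 3 to 7 prove it. In those sections we assume $M$ connected. This is harmless: if $M$ has finitely many components $M_k$, free solutions restrict to free solutions on each $M_k$, and $\|bc\nabla a\|_{L^1L^2(M)}\le\sum_k\|bc\nabla a\|_{L^1L^2(M_k)}$, so the estimate on each $M_k$ gives it on $M$.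

## 3. Frequency blocks and an $L^2_tL^\infty_x$ bound

Let $(e_j)$ be an orthonormal basis of $L^2(M)$ with $-\Delta e_j=\lambda_j^2e_j$, $\lambda_j\ge 0$. We use two outside facts.

**(D)** (Burq–Gérard–Tzvetkov, Amer. J. Math. 126 (2004), Lemma 2.5). For $\phi\in C_c^\infty(\mathbb R)$ there are $\alpha_0,C>0$ with $\|e^{it\Delta}\phi(h^2\Delta)f\|_{L^\infty}\le C|t|^{-3/2}\|f\|_{L^1}$ for $h\in(0,1]$, $0<|t|\le\alpha_0h$.

**(W)** (Hörmander's local Weyl bound). $\sum_{\lambda_j\le\lambda}|e_j(x)|^2\le C(1+\lambda)^3$.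

**Definition 3.1 (blocks).** Let $\eta\in C_c^\infty(\mathbb R)$ be even, nonincreasing on $[0,\infty)$, $0\le\eta\le1$, $\eta=1$ on $[-1,1]$, supported in $[-2,2]$. Put $P_1=\eta(\sqrt{-\Delta})$ and $P_N=\eta(\sqrt{-\Delta}/N)-\eta(2\sqrt{-\Delta}/N)$ for $N=2,4,8,\dots$. Capital $N,L,A$ always denote dyadic integers $\ge1$.

The sums telescope: $\sum_{N\le N_0}P_N=\eta(\sqrt{-\Delta}/N_0)$ and $\sum_NP_N=1$. For $N\ge2$, $P_N$ lives on $N/2\le\sqrt{-\Delta}\le2N$. For instance, on the torus $(\mathbb R/2\pi\mathbb Z)^3$ a function $e^{ik\cdot x}$ with $|k|=12$ is seen only by $P_8$ and $P_{16}$, which multiply it by $\eta(3/2)$ and $1-\eta(3/2)$.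

We also need slightly fatter cutoffs. Let $\tilde P_N=\tilde\varphi(\sqrt{-\Delta}/N)$ with $\tilde\varphi\in C_c^\infty$ even and $\tilde P_NP_N=P_N$, where for $N\ge2$ the function $\tilde\varphi$ is the same for all $N$ and is supported in $\{\frac14\le|\lambda|\le4\}$, and for $N=1$ we take $\tilde\varphi=\eta(\cdot/2)$. Let $K_N(t,x,y)$ be the kernel of $e^{it\Delta}\tilde P_N^2$. Let $\alpha_0$ be the constant in (D) for the function $\phi$ appearing in the next proof.

**Lemma 3.2.** (a) $|K_N(t,x,y)|\le CN^3$ for all $t$. (b) If $N\ge2$ and $0<|t|\le\alpha_0/N$, then $|K_N(t,x,y)|\le C|t|^{-3/2}$.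

*Proof.* We have
$$K_N(t,x,y)=\sum_j\psi(\lambda_j/N)e_j(x)\overline{e_j(y)},\qquad\psi(\lambda)=e^{-i\theta\lambda^2}\tilde\varphi(\lambda)^2,\quad\theta=tN^2. \tag{3.1}$$
Since $\psi$ is bounded and supported in $[-4,4]$, Cauchy–Schwarz and (W) give $|K_N|\le C(1+4N)^3\le CN^3$. For (b), use (D) with $h=1/N$ and $\phi(\sigma)=\tilde\varphi(\sqrt{-\sigma})^2$ for $\sigma<0$, $\phi(\sigma)=0$ for $\sigma\ge0$. This $\phi$ is smooth because $\tilde\varphi$ vanishes near $0$, and the $L^1\to L^\infty$ norm bounds the continuous kernel. $\square$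

**Lemma 3.3.** For $0<T\le1$,
$$\|e^{it\Delta}P_Ng\|_{L^2([0,T],L^\infty)}\le CNT^{1/4}\|P_Ng\|,\qquad\|\nabla e^{it\Delta}P_Ng\|_{L^2([0,T],L^\infty)}\le CN^2T^{1/4}\|P_Ng\|.$$

*Proof.* **Step 1: two bounds for $\mathcal Tf=e^{it\Delta}\tilde P_Nf$.** By Cauchy–Schwarz and (W), $\|\mathcal Tf(t)\|_{L^\infty}\le CN^{3/2}\|f\|$, so
$$\|\mathcal Tf\|^2_{L^2_TL^\infty}\le CTN^3\|f\|^2.$$
This is the trivial bound. For a dispersive bound let $N\ge2$ and $|I|\le\alpha_0/N$. Then $\mathcal T\mathcal T^*h(t)=\int_Ie^{i(t-s)\Delta}\tilde P_N^2h(s)\,ds$ has kernel at most $C\min(N^3,|t-s|^{-3/2})$ by Lemma 3.2. The time integral of this minimum is at most $CN$: it is $CN^3\cdot N^{-2}$ from $|t-s|\le N^{-2}$, and $C(N^{-2})^{-1/2}$ from the rest. By Young's inequality in time, $\|\mathcal T\mathcal T^*\|_{L^2_IL^1\to L^2_IL^\infty}\le CN$. Hence $\|\mathcal T^*h\|^2=\langle\mathcal T\mathcal T^*h,h\rangle\le CN\|h\|^2_{L^2_IL^1}$, and by duality ($\mathcal Tf$ is continuous on $I\times M$)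 $\|\mathcal Tf\|^2_{L^2_IL^\infty}\le CN\|f\|^2$. Cover $[0,T]$ by at most $1+TN/\alpha_0$ such intervals and add the squares:
$$\|\mathcal Tf\|^2_{L^2_TL^\infty}\le CN(1+TN)\|f\|^2 .$$

**Step 2: combine them.** The smaller of $TN^3$ and $N+TN^2$ is at most $N^2\big(T+\min(N^{-1},TN)\big)$, and $\min(N^{-1},TN)\le T^{1/2}$, the geometric mean. As $T\le T^{1/2}$,
$$\|\mathcal Tf\|^2_{L^2_TL^\infty}\le CN^2T^{1/2}\|f\|^2. \tag{3.2}$$
For $N=1$ the trivial bound suffices. Take $f=P_Ng$ to get the first inequality.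

**Step 3: the gradient costs one factor $N$.** We claim that for $f\in C^\infty(M)$, $N\ge1$,
$$\|\nabla f\|_{L^\infty}\le CN\big(\|f\|_{L^\infty}+\|N^{-2}\Delta f\|_{L^\infty}\big). \tag{3.3}$$
Fix $x\in M$, let $r_0\le1$ be smaller than the injectivity radius, and zoom in: $f_N(z)=f(\exp_x(z/N))$, $|z|<r_0$. The metrics $g^{(N)}_{ij}(z)=g_{ij}(z/N)$, in normal coordinates at $x$, are uniformly elliptic and bounded in $C^1$, uniformly in $x$ and $N$, and $\Delta_{g^{(N)}}f_N(z)=(N^{-2}\Delta f)(\exp_x(z/N))$. The interior $W^{2,p}$ estimate (Gilbarg–Trudinger, Thm 9.11) with $p=4$, applied to real and imaginary parts, gives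
$$\|f_N\|_{W^{2,4}(|z|<r_0/2)}\le C\big(\|f_N\|_{L^4(|z|<r_0)}+\|\Delta_{g^{(N)}}f_N\|_{L^4(|z|<r_0)}\big).$$
In dimension $3$, $W^{2,4}\subset C^1$, and $|\nabla f(x)|=N|\nabla f_N(0)|$. This proves (3.3). Apply it to $f=e^{it\Delta}P_Ng$ at each time. Since $N^{-2}\Delta e^{it\Delta}P_Ng=e^{it\Delta}\tilde P_N(N^{-2}\Delta P_Ng)$ and $\|N^{-2}\Delta P_Ng\|\le4\|P_Ng\|$, (3.2) applies to both terms on the right. $\square$

**Example 3.4 (no blockwise improvement at $T=1$).** On the unit sphere $S^3$ let $Z_k=\sin((k+1)\theta)/\sin\theta$, with $\theta$ the distance to a pole. It is an eigenfunction with $\lambda^2=k(k+2)$. Its maximum is $k+1$, and $\|Z_k\|^2=4\pi\int_0^\pi\sin^2((k+1)\theta)\,d\theta=2\pi^2$. Since $|e^{it\Delta}Z_k|=|Z_k|$, we get $\|e^{it\Delta}Z_k\|_{L^2([0,1],L^\infty)}=\frac{k+1}{\sqrt{2\pi^2}}\|Z_k\|$. With $k=N$ large, $P_NZ_N$ is a nonzero multiple of $Z_N$ (here $\lambda/N\to1$ and $2\lambda/N>2$, so the multiple is $\eta(\lambda/N)\to1$). So the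 factor $N$ in the first inequality of Lemma 3.3 cannot be lowered on a general $M$.

## 4. Where block-by-block summation diverges

Write $a_A=P_Aa$, $b_N=P_Nb$, $c_L=P_Lc$ and
$$\alpha_A=A\|P_Aa_0\|,\qquad\beta_N=N\|P_Nb_0\|,\qquad\gamma_L=L\|P_Lc_0\|.$$
These sequences have $\ell^2$ norm at most $C$ times the $H^1$ norm of the data: on the support of $P_A$, $A\ge2$, we have $A\le2\sqrt{-\Delta}$, and each $\lambda_j$ meets at most three blocks.

The natural first attempt puts $b$ and $c$ in $L^2_TL^\infty$ and $\nabla a$ in $L^\infty_TL^2$. By Lemma 3.3, $\|b\|_{L^2_TL^\infty}\le CT^{1/4}\sum_N\beta_N$. If $b_0\in H^s$ with $s>1$, Cauchy–Schwarz gives $\sum_N\beta_N\le(\sum_NN^{2-2s})^{1/2}\|(N^{s-1}\beta_N)\|_{\ell^2}\le C_s\|b_0\|_{H^s}$, and hence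
$$\|bc\nabla a\|_{L^1_TL^2}\le C_sT^{1/2}\|a_0\|_{H^1}\|b_0\|_{H^s}\|c_0\|_{H^s}\qquad(s>1).$$
At $s=1$ we need $\sum_N\beta_N$ and control only $(\sum_N\beta_N^2)^{1/2}$. With $\beta_N=\gamma_N=1$ for the first $K$ dyadic $N$ and $0$ afterwards, the argument gives the factor $\sum\beta_N\sum\gamma_L=K^2$, where the target is $\|\beta\|_{\ell^2}\|\gamma\|_{\ell^2}=K$. That is a logarithm of the frequency range, and by Example 3.4 it cannot be recovered by improving Lemma 3.3 for one block.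

Which interactions are to blame? By symmetry take $L\le N$. If $A<N$ we can exchange roles and put the gradient in $L^\infty$:
$$\|b_Nc_L\nabla a_A\|_{L^1_TL^2}\le\|\nabla a_A\|_{L^2L^\infty}\|c_L\|_{L^2L^\infty}\|b_N\|_{L^\infty L^2}\le CT^{1/2}\tfrac AN\,\alpha_A\beta_N\gamma_L. \tag{4.1}$$
This decays when $A\ll N$. But if $A\gg N\ge L$, the exchange loses $A/N$ and the first attempt gives $\alpha_A\beta_N\gamma_L$ with no decay in anything. The case to understand is a fast wave $a$ multiplied by slow waves $b_N$, $c_L$.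

Now a heuristic, to be made precise in the next two sections. The $\mathcal T\mathcal T^*$ argument for $b_N$ loses nothing only if time differences are about $N^{-2}$ and distances about $1/N$: longer times gain from $|t|^{-3/2}$, larger distances from the decay of the kernel. So $|\nabla a|\,b_N$ can be as large as Lemma 3.3 permits only if, during a time $N^{-2}$, the energy of $a$ sits in a ball of radius about $1/N$. A wave of frequency $R\gg N$ moves with speed about $R$ and leaves such a ball in time about $1/(NR)\ll N^{-2}$. So the product $|\nabla a|\,b_N$ should be smaller than either factor suggests.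

## 5. A fast wave leaves a small ball

**Lemma 5.1 (local smoothing).** There is $\delta\in(0,1]$ such that for every smooth free solution $a$, every $x_0\in M$, $0<r\le\delta$, and every bounded interval $J$,
$$\int_J\int_{B(x_0,r)}|\nabla a|^2\le C\left(r\|a\|\|\nabla a\|+r|J|\,\|\nabla a\|^2+|J|r^{-2}\|a\|^2\right),$$
where $\|a\|$, $\|\nabla a\|$ are the (conserved) $L^2$ norms.

To read it: if $\|a\|\approx R^{-1}\|\nabla a\|$, the first term says that the energy spends time about $r/R$ in the ball, as in the heuristic. No bound of this kind holds at a fixed time, since $a(0)$ can be supported in $B(x_0,r)$. If $a=e^{-it\lambda^2}e$ with $e$ an eigenfunction, $\lambda>0$, dividing by $|J|\to\infty$ gives $\int_{B(x_0,r)}|\nabla e|^2\le C(r+r^{-2}\lambda^{-2})\|\nabla e\|^2$. So the share of the energy in a small ball is $O(r)$ once $r\ge\lambda^{-2/3}$.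

*Proof.* **Step 1: an exact identity for a first-order quantity.** For real $\psi\in C^\infty(M)$ put $\mathcal M(t)=\operatorname{Im}\int\bar a\langle\nabla\psi,\nabla a\rangle$. Using $a_t=i\Delta a$, $\bar a_t=-i\Delta\bar a$, and integrating by parts in the term with $\nabla a_t$,
$$\mathcal M'=-\operatorname{Re}\int\Delta\bar a\langle\nabla\psi,\nabla a\rangle-\operatorname{Re}\int\big(\langle\nabla\psi,\nabla\bar a\rangle+\Delta\psi\,\bar a\big)\Delta a=-2\operatorname{Re}\int\Delta\bar a\langle\nabla\psi,\nabla a\rangle-\operatorname{Re}\int\Delta\psi\,\bar a\,\Delta a .$$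
Integrate by parts in the first term and use $\operatorname{Re}\mathrm{Hess}\,a(\nabla\psi,\nabla\bar a)=\frac12\langle\nabla\psi,\nabla|\nabla a|^2\rangle$:
$$-2\operatorname{Re}\int\Delta\bar a\langle\nabla\psi,\nabla a\rangle=2\int\mathrm{Hess}\,\psi(\nabla a,\nabla\bar a)+\int\langle\nabla\psi,\nabla|\nabla a|^2\rangle=2\int\mathrm{Hess}\,\psi(\nabla a,\nabla\bar a)-\int\Delta\psi|\nabla a|^2 .$$
In the second term,
$$-\operatorname{Re}\int\Delta\psi\,\bar a\,\Delta a=\int\Delta\psi|\nabla a|^2+\tfrac12\int\langle\nabla\Delta\psi,\nabla|a|^2\rangle=\int\Delta\psi|\nabla a|^2-\tfrac12\int\Delta^2\psi|a|^2 .$$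
Adding, the terms with $\Delta\psi|\nabla a|^2$ cancel:
$$\mathcal M'=2\int\mathrm{Hess}\,\psi(\nabla a,\nabla\bar a)-\tfrac12\int\Delta^2\psi\,|a|^2. \tag{5.1}$$

**Step 2: choose $\psi$ convex near $x_0$, strongly so in $B(x_0,r)$.** Let $d=d(x,x_0)$, $f=\sqrt{r^2+d^2}$ and $\psi=\chi(d)f$, where $\chi$ is smooth, $\chi=1$ on $[0,\delta]$, $\chi=0$ on $[2\delta,\infty)$. Here $2\delta$ is less than the injectivity radius, and $\delta\le1$ is so small that $\mathrm{Hess}(d^2/2)\ge\frac12g$ on vectors orthogonal to $\partial_d$ for $d\le\delta$. Recall that $\mathrm{Hess}(d^2/2)$ equals $1$ in the direction $\partial_d$ and has no mixed terms. For $d\le\delta$,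
$$\mathrm{Hess}\,\psi=f^{-1}\,\mathrm{Hess}(d^2/2)-f^{-3}d^2\,\partial_d^\flat\otimes\partial_d^\flat .$$
Radially this is $f^{-1}-f^{-3}d^2=r^2f^{-3}$; tangentially it is at least $\frac12f^{-1}$. So $\mathrm{Hess}\,\psi\ge0$ for $d\le\delta$. For $d\le r$ we have $f\le\sqrt2\,r$, so both quantities are at least $\frac1{2\sqrt2\,r}$, and $\mathrm{Hess}\,\psi\ge\frac1{3r}g$ there.

**Step 3: bound the errors.** For $\delta\le d\le2\delta$ the function $f$ has $f\ge\delta$, and its derivatives are bounded uniformly in $r\le\delta$, so $|\mathrm{Hess}\,\psi|\le C$. For the other terms, in normal coordinates at $x_0$ write $f(x)=rG(x/r)$ with $G(z)=\sqrt{1+|z|^2}$; since $|\partial^\beta G|\le C_\beta$ for $|\beta|\ge1$, we have $|\partial^\beta f|\le C_\beta r^{1-|\beta|}$ for $|\beta|\ge1$, and $|f|\le C$ on $d\le2\delta$. By the product rule and $r\le1$, $|\partial^\beta\psi|\le Cr^{1-|\beta|}$ for $1\le|\beta|\le4$. Hence $|\nabla\psi|\le C$. As $\Delta^2$ is a fourth-order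 operator without zeroth-order term and with bounded coefficients in these coordinates, also $|\Delta^2\psi|\le Cr^{-3}$. All constants are uniform in $x_0$ and $r$.

**Step 4: integrate (5.1) over $J$.** Since $|\mathcal M|\le C\|a\|\|\nabla a\|$,
$$\frac2{3r}\int_J\int_{B(x_0,r)}|\nabla a|^2\le C\|a\|\|\nabla a\|+C|J|\|\nabla a\|^2+C|J|r^{-3}\|a\|^2 .$$
Multiply by $r$. $\square$

## 6. The product of a fast gradient and a slow wave

We first need the decay of $K_N$ away from the diagonal for times comparable to $N^{-2}$.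

**Lemma 6.1.** If $\kappa\ge1$, $|t|\le\kappa N^{-2}$ and $d(x,y)\ge1/N$, then $|K_N(t,x,y)|\le CN^3\kappa^2(Nd(x,y))^{-2}$.

*Proof.* **Step 1: remove the part that cannot reach from $y$ to $x$.** In (3.1), $\psi$ is even, supported in $[-4,4]$, bounded, and $\|\psi''\|_\infty\le C(1+|\theta|+\theta^2)\le C\kappa^2$, because $|\theta|\le\kappa$ and $\kappa\ge1$. Let $S=Nd(x,y)\ge1$ and let $\chi\in C_c^\infty((-1,1))$ be even, equal to $1$ near $0$. Write $\psi=\psi_1+\psi_2$ with $\hat\psi_1(\sigma)=\chi(\sigma/S)\hat\psi(\sigma)$. Then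
$$\psi_1(\sqrt{-\Delta}/N)=\frac1{2\pi}\int\chi(\sigma/S)\hat\psi(\sigma)\cos(\sigma\sqrt{-\Delta}/N)\,d\sigma$$
involves only times $|\sigma|/N\le c\,d(x,y)$ with some $c<1$. By finite propagation speed for $\cos(s\sqrt{-\Delta})$, the kernel of this operator, which is smooth since $\psi_1$ is Schwartz, vanishes on the open set $\{d(x',y')>c\,d(x,y)\}$, hence at $(x,y)$. So $K_N(t,x,y)=\sum_j\psi_2(\lambda_j/N)e_j(x)\overline{e_j(y)}$.

**Step 2: the rest is small.** Let $\omega$ be the inverse Fourier transform of $\chi$; it is even, Schwartz, and $\int\omega=\chi(0)=1$. Then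
$$\psi_2(\lambda)=\int\big[\psi(\lambda)-\psi(\lambda-\zeta/S)\big]\,\omega(\zeta)\,d\zeta .$$
The first-order Taylor term integrates to $0$ since $\omega$ is even, so $|\psi_2|\le C\kappa^2S^{-2}$. If $|\lambda|\ge8$, then $\psi(\lambda)=0$ and the integrand is nonzero only for $|\zeta|\ge S(|\lambda|-4)\ge S|\lambda|/2$, so $|\psi_2(\lambda)|\le C(S|\lambda|)^{-6}$. Together, since $S,\kappa\ge1$, $|\psi_2(\lambda)|\le C\kappa^2S^{-2}(1+|\lambda|)^{-6}$.

**Step 3: sum over eigenfunctions.** By (W), $\sum_j(1+\lambda_j/N)^{-6}|e_j(x)|^2\le C\sum_{k\ge0}2^{-6k}(1+2^kN)^3\le CN^3$. Cauchy–Schwarz finishes the proof. $\square$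

**Lemma 6.2 (bilinear gain).** Let $1\le N\le R$ and $\Gamma(N,R)=\min(N,R/N)^{-1/16}$. If $a$ is a smooth free solution with $\|a\|\le2R^{-1}\|\nabla a\|$, then
$$\big\|\,|\nabla a|\;e^{it\Delta}P_Ng\big\|_{L^2([0,1]\times M)}\le CN\,\Gamma(N,R)\,\|\nabla a\|\,\|P_Ng\|.$$
The estimate with $\Gamma$ replaced by $1$ holds for every smooth free solution $a$.

*Proof.* The last assertion is Lemma 3.3 with $T=1$: put $\nabla a$ in $L^\infty_tL^2$ and $e^{it\Delta}P_Ng$ in $L^2_tL^\infty$.

**Step 1: parameters.** Let $\mu=\min(N,R/N)\ge1$ and $E=\|\nabla a\|$. If $N<N_*:=\max(2,4\delta^{-2})$, then $\mu\le N_*$, so $\Gamma$ is bounded below and the last assertion suffices. Let $N\ge N_*$ and put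
$$\kappa=\mu^{1/4},\qquad\rho=\mu^{1/2},\qquad r=\rho/N .$$
Here $\kappa N^{-2}$ is the time window and $r$ the distance within which we use Lemma 5.1. Both are a little wider than the critical $N^{-2}$ and $1/N$, so that something is gained outside. We have $r\ge1/N$ and, as $\rho\le N^{1/2}$, $2r\le2N^{-1/2}\le\delta$.

**Step 2: pass to $\mathcal A\mathcal A^*$.** Let $I$ be an interval of length $\alpha_0/N$, $m=|\nabla a|$ (defined for all times), and $\mathcal Ag=m\,e^{it\Delta}\tilde P_Ng$ from $L^2(M)$ to $L^2(I\times M)$. Then $\mathcal A\mathcal A^*$ has kernel $m(t,x)K_N(t-s,x,y)m(s,y)$. We estimate $\langle\mathcal A\mathcal A^*h,k\rangle$ by splitting the region of integration into three. Norms of $h,k$ without index are in $L^2(I\times M)$. We use $\|m(t)k(t)\|_{L^1}\le E\|k(t)\|$, and likewise for $h$.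

**Step 3: region $|t-s|>\kappa N^{-2}$, gain from dispersion.** By Lemma 3.2(b) and Young's inequality in time the contribution is at most
$$CE^2\int_{|t|>\kappa N^{-2}}|t|^{-3/2}dt\,\|h\|\|k\|\le CE^2N\kappa^{-1/2}\|h\|\|k\| .$$

**Step 4: region $|t-s|\le\kappa N^{-2}$, $d(x,y)>r$, gain from the decay of the kernel.** By Lemma 6.1 the kernel is at most $CN^3\kappa^2(Nr)^{-2}=CN^3\kappa^2\rho^{-2}$, and the time window has length $2\kappa N^{-2}$, so the contribution is at most
$$CN^3\kappa^2\rho^{-2}\cdot\kappa N^{-2}E^2\|h\|\|k\|=CE^2N\kappa^3\rho^{-2}\|h\|\|k\| .$$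

**Step 5: region $|t-s|\le\kappa N^{-2}$, $d(x,y)\le r$, gain from local smoothing.** Partition $\mathbb R$ into intervals $J_l$ of length $\kappa N^{-2}$, with concentric triples $J_l^*$. Let $(x_j)$ be a maximal $r$-separated set in $M$. The balls $B(x_j,r)$ cover $M$. The balls $B_j^*=B(x_j,2r)$ have bounded overlap uniformly in $r$: if $y$ lies in several of them, the corresponding disjoint balls $B(x_j,r/2)$ lie in $B(y,3r)$, and all these balls have volume comparable to $r^3$. If $t\in J_l$ and $x\in B(x_j,r)$, then $s\in J_l^*$ and $y\in B_j^*$ in our region. Extend $h,k$ by zero in time. By Lemma 3.2(a), the contribution is at most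
$$CN^3\sum_{l,j}\|mk\|_{L^1(J_l^*\times B_j^*)}\|mh\|_{L^1(J_l^*\times B_j^*)}\le CN^3\sup_{l,j}\|m\|^2_{L^2(J_l^*\times B_j^*)}\sum_{l,j}\|k\|_{L^2(J_l^*\times B_j^*)}\|h\|_{L^2(J_l^*\times B_j^*)},$$
and by Cauchy–Schwarz and bounded overlap the last sum is at most $C\|h\|\|k\|$. By Lemma 5.1 with radius $2r\le\delta$, $|J_l^*|=3\kappa N^{-2}$ and $\|a\|\le2R^{-1}E$,
$$N^3\|m\|^2_{L^2(J_l^*\times B_j^*)}\le CE^2N^3\Big(\frac rR+\frac{r\kappa}{N^2}+\frac{\kappa}{N^2r^2R^2}\Big)=CE^2N\Big(\frac{\rho N}R+\frac{\rho\kappa}N+\frac\kappa{\rho^2}\frac{N^2}{R^2}\Big)\le CE^2N\Big(\frac{2\rho\kappa}\mu+\frac\kappa{\rho^2}\Big).$$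
In the last step we used $N/R\le1/\mu$, $1/N\le1/\mu$, $N/R\le1$ and $\kappa\ge1$.

**Step 6: add up.** With $\kappa=\mu^{1/4}$, $\rho=\mu^{1/2}$,
$$\|\mathcal A\mathcal A^*\|\le CE^2N\big(\mu^{-1/8}+\mu^{-1/4}+2\mu^{-1/4}+\mu^{-3/4}\big)\le CE^2N\mu^{-1/8}.$$
So $\|\mathcal Ag\|^2\le CE^2N\mu^{-1/8}\|g\|^2$. Apply this with $P_Ng$ in place of $g$ and add over at most $CN$ intervals $I$ covering $[0,1]$. The result is $CN^2\mu^{-1/8}E^2\|P_Ng\|^2$, and its square root is the claim. $\square$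

The gain is $(N/R)^{1/16}$ when $R\le N^2$, but for $R\ge N^2$ it stays at $N^{-1/16}$ and does not improve with $R$. This will matter at once.

## 7. Summing the blocks: proof of Proposition 2.2

Recall the notation $\alpha_A,\beta_N,\gamma_L$ of Section 4. Note $\|\nabla a_A\|\le2\alpha_A$, and, for $A\ge2$, $\|a_A\|\le2A^{-1}\|\nabla a_A\|$, so Lemma 6.2 applies to $a_A$ with $R=A$. We shall use the elementary Schur test
$$\sum_{N\le A}\alpha_A\beta_N(N/A)^\varepsilon=\sum_{k\ge0}2^{-k\varepsilon}\sum_{A\ge2^k}\alpha_A\beta_{2^{-k}A}\le C_\varepsilon\|\alpha\|_{\ell^2}\|\beta\|_{\ell^2}\qquad(\varepsilon>0), \tag{7.1}$$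
and the same with the roles of $A$ and $N$ exchanged. We also use
$$\sum_{L\le A}\Gamma(L,A)^{1/2}\le\sum_{L\le A}\big(L^{-1/32}+(L/A)^{1/32}\big)\le C. \tag{7.2}$$

**Step 1: reduction and splitting.** Assume first that $a_0,b_0,c_0$ are finite sums of eigenfunctions. Norms are over $[0,T]\subset[0,1]$, and $\|a\|_{H^1}$ means $\|a_0\|_{H^1}$. By symmetry in $b$ and $c$ it suffices to sum $b_Nc_L\nabla a$ over $L\le N$. If we split all of $a$ into blocks, then for $A\ge N^2$ Lemma 6.2 gives no decay in $A$, and we could not sum over $A$ with $\alpha\in\ell^2$. The remedy is to keep these frequencies together, which is possible because Lemma 6.2 only asks for a lower bound on the frequency of $a$. So for each $N$ write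
$$a=\sum_{A<N}a_A+\sum_{N\le A<N^2}a_A+a^{hi},\qquad a^{hi}=\sum_{A\ge N^2}a_A .$$

**Step 2: $a$ at least as fast as $b_N$ and $c_L$.** Let $f$ be $a^{hi}$ (with $R=N^2$) or $a_A$ with $N\le A<N^2$ (with $R=A$). Pair $|\nabla f|$ with $b_N$ and leave $c_L$ in $L^2L^\infty$, or the other way round. By Lemmas 3.3 and 6.2 the two bounds are $CT^{1/4}\beta_N\gamma_L\|\nabla f\|$ times $\Gamma(N,R)$ and $\Gamma(L,R)$ respectively, so their geometric mean gives
$$\|b_Nc_L\nabla f\|_{L^1L^2}\le CT^{1/4}\beta_N\gamma_L\|\nabla f\|\,\Gamma(N,R)^{1/2}\Gamma(L,R)^{1/2}. \tag{7.3}$$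

*The part $a^{hi}$.* If $N\ge2$ its spectrum lies in $\sqrt{-\Delta}\ge N^2/2$, so $\|a^{hi}\|\le2N^{-2}\|\nabla a^{hi}\|$. If $N=1$, then $L=1$, $\Gamma=1$ and no condition is needed. Also $\|\nabla a^{hi}\|\le\|a\|_{H^1}$, since $\sum_{A\ge N^2}P_A$ is a multiplier with values in $[0,1]$ by telescoping. Here $\Gamma(N,N^2)=N^{-1/16}$, and $\Gamma(L,N^2)=L^{-1/16}$ because $L\le N\le N^2/L$. So the sum over $L\le N$ is at most
$$CT^{1/4}\|a\|_{H^1}\sum_{N,L}\beta_N\gamma_L(NL)^{-1/32}\le CT^{1/4}\|a\|_{H^1}\|b\|_{H^1}\|c\|_{H^1},$$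
by Cauchy–Schwarz in $N$ and in $L$.

*The blocks $N\le A<N^2$.* Here $N\ge2$ and $A\ge2$. As $A/N<N$, $\Gamma(N,A)=(N/A)^{1/16}$. Use $\gamma_L\le\|\gamma\|_{\ell^\infty}$, sum over $L\le N\le A$ by (7.2), and then apply (7.1):
$$CT^{1/4}\|\gamma\|_{\ell^\infty}\sum_{N\le A}\alpha_A\beta_N(N/A)^{1/32}\le CT^{1/4}\|\alpha\|_{\ell^2}\|\beta\|_{\ell^2}\|\gamma\|_{\ell^2}.$$

**Step 3: $L\le A<N$.** Now (4.1) gives decay in $A/N$ but none in $L$. Lemma 6.2 for the pair $(a_A,c_L)$ with $R=A$ (for $A=L=1$ we have $\Gamma=1$ and use its last assertion), together with Lemma 3.3 for $b_N$, gives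
$$\|b_Nc_L\nabla a_A\|_{L^1L^2}\le\||\nabla a_A|\,c_L\|_{L^2L^2}\|b_N\|_{L^2L^\infty}\le CT^{1/4}\Gamma(L,A)\alpha_A\beta_N\gamma_L .$$
The geometric mean of this and (4.1) is at most $CT^{1/4}(A/N)^{1/2}\Gamma(L,A)^{1/2}\alpha_A\beta_N\gamma_L$, as $T\le1$. Sum over $L\le A$ first, by (7.2) and $\gamma\in\ell^\infty$; then use the Schur test in $(A,N)$.

**Step 4: $A<L\le N$.** Here (4.1) alone suffices, since $A/N\le(A/N)^{1/2}(L/N)^{1/2}$ and $T^{1/2}\le T^{1/4}$. Sum over $L\le N$ using $\gamma\in\ell^\infty$; then use the Schur test in $(A,N)$.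

**Step 5: general data.** By Hölder and $H^1\subset L^6$, the trilinear map $(a_0,b_0,c_0)\mapsto bc\nabla a$ is continuous from $(H^1)^3$ to $L^\infty_tL^{6/5}$. Approximate the data in $H^1$ by finite spectral sums. By trilinearity and the estimate just proved, the products form a Cauchy sequence in $L^1_TL^2$. Its limit agrees with the limit $bc\nabla a$ in $L^\infty_TL^{6/5}$, and the estimate passes to the limit. $\square$

## 8. From free solutions to $X_I$

**Corollary 8.1.** Let $|I|=\tau\le1$. For $u_1,u_2,u_3\in X_I$, $\|u_2u_3\nabla u_1\|_{L^1(I,L^2)}\le C\tau^{1/4}\prod_j\|u_j\|_{X_I}$. The same holds with fewer factors: take some of $u_2,u_3$ to be the constant $1$, a free solution in $H^1$.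

*Proof.* Let $I=[t_0,t_0+\tau]$, $f_j=(i\partial_t+\Delta)u_j$, $h_j(s)=e^{-is\Delta}f_j(s)$ and $\phi_{j,0}=e^{-it_0\Delta}u_j(t_0)$. Duhamel's formula reads
$$u_j(t)=e^{it\Delta}\Big(\phi_{j,0}-i\int_{t_0}^th_j(s)\,ds\Big),\qquad\|u_j\|_{X_I}=\|\phi_{j,0}\|_{H^1}+\|h_j\|_{L^1(I,H^1)}. \tag{8.1}$$

**Step 1: simple functions, where the formula is a finite sum of free solutions.** Suppose $h_j=\sum_{k\ge1}1_{E_{j,k}}\phi_{j,k}$ is a finite sum with disjoint measurable $E_{j,k}\subset I$ and $\phi_{j,k}\in H^1$. Then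
$$u_j(t)=\sum_{k\ge0}\theta_{j,k}(t)\,e^{it\Delta}\phi_{j,k},\qquad\theta_{j,0}=1,\quad\theta_{j,k}(t)=-i\,|E_{j,k}\cap[t_0,t]|\quad(k\ge1).$$
The coefficients depend on $t$ only, and $|\theta_{j,k}|\le|E_{j,k}|$. Expand the product. Each term is a bounded scalar function of $t$ times a product for free solutions, to which Proposition 2.2, translated in time, applies. By the triangle inequality
$$\|u_2u_3\nabla u_1\|_{L^1(I,L^2)}\le C\tau^{1/4}\prod_{j=1}^3\Big(\|\phi_{j,0}\|_{H^1}+\sum_{k\ge1}|E_{j,k}|\,\|\phi_{j,k}\|_{H^1}\Big)=C\tau^{1/4}\prod_j\|u_j\|_{X_I}.$$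

**Step 2: density.** Simple functions are dense in $L^1(I,H^1)$, so by (8.1) the $u_j$ of Step 1 are dense in $X_I$. If $u_j^{(n)}\to u_j$ in $X_I$ with $u_j^{(n)}$ as in Step 1, the products are Cauchy in $L^1(I,L^2)$ by trilinearity and Step 1 (differences are again of the form in Step 1, after refining the sets). They converge to $u_2u_3\nabla u_1$ in $C(I,L^{6/5})$, since $X_I\subset C(I,H^1)$. So the limits agree and the bound passes to the limit. $\square$

## 9. The contraction in $X_I$ and the proof of Theorem A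

For $u\in H^1$ we have $F(u)\in L^2$ and $\nabla F(u)=DF(u)\nabla u\in L^{6/5}$. To see this, approximate $u$ by smooth $u_n\to u$ in $H^1\subset L^6$. By (1.4), $F(u_n)\to F(u)$ in $L^2$ and $DF(u_n)\to DF(u)$ in $L^3$, so $DF(u_n)\nabla u_n\to DF(u)\nabla u$ in $L^{6/5}$. Hence (1.5) is valid for $u,v\in H^1$.

**Lemma 9.1.** For $|I|=\tau\le1$ and $u,v\in X_I$,
$$\|F(u)-F(v)\|_{L^1(I,H^1)}\le C_0\tau^{1/4}(1+\|u\|_{X_I}^2+\|v\|_{X_I}^2)\|u-v\|_{X_I}.$$

*Proof.* Let $w=u-v$. By (1.4), $|F(u)-F(v)|\le C(1+|u|^2+|v|^2)|w|$, and $H^1\subset L^6$ bounds the $L^1(I,L^2)$ norm by $C\tau(1+\|u\|_X^2+\|v\|_X^2)\|w\|_X$. By (1.5) and (1.4), $|\nabla(F(u)-F(v))|$ is pointwise at most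
$$C(1+|u|^2)|\nabla w|+C(1+|u|+|v|)\,|w|\,|\nabla v| .$$
Each term is the modulus of one of the products $\nabla w$, $u\,u\,\nabla w$, $w\,\nabla v$, $u\,w\,\nabla v$, $v\,w\,\nabla v$. Only moduli matter, so complex conjugates do no harm. Corollary 8.1 gives the bound. With $v=0$ and $F(0)=0$ this shows $F(u(t))\in H^1$ for a.e. $t$. Since $t\mapsto F(u(t))\in L^2$ is continuous and $H^1$ is a separable Hilbert space continuously embedded in $L^2$, $F(u)$ is strongly measurable in $H^1$. $\square$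

Now the proof of Theorem A.

**Step 1: local solutions, with Lipschitz constant $2$.** Let $\|u_0\|_{H^1}\le\rho$, $I=[t_0,t_0+\tau]$ with $\tau\le1$ and
$$C_0\tau^{1/4}(1+8\rho^2)\le\tfrac12. \tag{9.1}$$
Consider
$$u\mapsto e^{i(t-t_0)\Delta}u_0+\mathcal N(u),\qquad\mathcal N(u)=-i\int_{t_0}^te^{i(t-s)\Delta}F(u(s))\,ds .$$
By definition of the norm, $\|\mathcal N(u)-\mathcal N(v)\|_{X_I}=\|F(u)-F(v)\|_{L^1(I,H^1)}$. On the ball $\{\|u\|_{X_I}\le2\rho\}$, Lemma 9.1 and (9.1) show that $\mathcal N$ is $\frac12$-Lipschitz. Since $\mathcal N(0)=0$, the image of the ball has norm at most $\rho+\frac12\cdot2\rho=2\rho$. So the map is a $\frac12$-contraction of the ball and has a unique fixed point there. For two data of norm $\le\rho$, the fixed points satisfy $\|u-v\|_{X_I}\le\|u_0-v_0\|_{H^1}+\frac12\|u-v\|_{X_I}$, i.e.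
$$\|u-v\|_{X_I}\le2\|u_0-v_0\|_{H^1}. \tag{9.2}$$

**Step 2: the fixed point is the solution of (K).** Let $u$ be the solution given by (K), $\|u(t_0)\|_{H^1}\le\rho$, and $\tilde u$ the fixed point with data $u(t_0)$ at time $t_0$. Glue $u$ on $(-\infty,t_0]$, $\tilde u$ on $[t_0,t_0+\tau]$, and afterwards the global solution of (K) issued from $\tilde u(t_0+\tau)$. The result is in $C(\mathbb R,H^1)$. On each piece $i\partial_tu=-\Delta u+F(u)$ is continuous with values in $H^{-1}$, and the one-sided derivatives match at the junctions, so it solves (1.1) on $\mathbb R$, with the same value as $u$ at time $t_0$. The equation is autonomous, so uniqueness in (K) gives $u=\tilde u$ on $[t_0,t_0+\tau]$.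

**Step 3: a uniform $H^1$ bound, so that $\tau$ never shrinks.** The mass $\|u\|^2$ and the energy $\mathcal E(u)=\int|\nabla u|^2+V(u)$ are conserved. As $|V|\le C(1+|z|)^4$ and $H^1\subset L^4$, both are bounded on $B$. We may take $2\le\beta<10/3$. Hölder's inequality between $L^2$ and $L^6$, and $H^1\subset L^6$, give
$$\|u\|_{L^\beta}^\beta\le C\|u\|^{\beta-3(\beta-2)/2}\|u\|_{H^1}^{3(\beta-2)/2},\qquad\tfrac{3(\beta-2)}2<2 .$$
Hence, by (1.3),
$$\|\nabla u(t)\|^2\le\mathcal E(u_0)+C\int(1+|u(t)|)^\beta\le C_B+C_B\|u(t)\|_{H^1}^{3(\beta-2)/2}.$$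
Adding the mass, $\|u(t)\|_{H^1}^2$ is bounded by a constant plus a constant times a power of $\|u(t)\|_{H^1}$ lower than $2$. So $\rho:=\sup_{u_0\in B}\sup_{t\in\mathbb R}\|u(t)\|_{H^1}<\infty$.

**Step 4: iterate forward in time.** If $\rho=0$ then $B\subset\{0\}$ and there is nothing to prove. Otherwise choose $\tau=\tau(\rho)$ by (9.1). By Step 2, on each $[n\tau,(n+1)\tau]$ the solutions $u,v$ with data in $B$ are the fixed points with data $u(n\tau),v(n\tau)$ of norm $\le\rho$. Apply (9.2) on $[0,\tau],[\tau,2\tau],\dots$. For $t\in[n\tau,(n+1)\tau]$ we get $\|u(t)-v(t)\|_{H^1}\le2^{n+1}\|u_0-v_0\|_{H^1}$, and $n\le T/\tau$ if $t\le T$. So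
$$\sup_{0\le t\le T}\|u(t)-v(t)\|_{H^1}\le2^{1+T/\tau}\|u_0-v_0\|_{H^1}.$$

**Step 5: backward in time.** $V$ depends only on $|z|$, so $F(z)$ is a real multiple of $z$ with a factor depending only on $|z|$, and $F(\bar z)=\overline{F(z)}$. Then $\overline{u(-t)}$ solves (1.1) with data $\overline{u_0}$: indeed $i\partial_t\overline{u(-t)}=\overline{(i\partial_tu)(-t)}=-\Delta\overline{u(-t)}+F(\overline{u(-t)})$. Apply Step 4 to $B\cup\{\overline{u_0}:u_0\in B\}$, with $\tau$ chosen for this set. This gives the bound on $[-T,0]$ with the same constant and proves Theorem A. $\blacksquare$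

## 10. The flow is continuously differentiable: proof of Theorem B

*Proof of (a).* **Step 1: what we already have.** The opening remark of Section 9, Lemma 9.1 and Step 1 of the proof of Theorem A used only $F(0)=0$ and the bounds on $D^kF$, $k\le2$. With $t_0=0$, $I=[0,\tau]$, they give existence, uniqueness in the ball $\|u\|_X\le2\rho$, and the Lipschitz constant $2$.

**Step 2: $u\mapsto F(u)$ is $C^1$ from $X_I$ to $L^1(I,H^1)$.** Let $u,v,h\in X_I$, $w=u-v$. By the same approximation as in Section 9 (now also $D^2F(u_n)\to D^2F(u)$ in $L^6$, because $|D^3F|\le C$), $\nabla[DF(u)h]=D^2F(u)[\nabla u,h]+DF(u)\nabla h$. So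
$$\nabla[(DF(u)-DF(v))h]=(D^2F(u)-D^2F(v))[\nabla u,h]+D^2F(v)[\nabla w,h]+(DF(u)-DF(v))\nabla h,$$
which is pointwise at most $C|w||h||\nabla u|+C(1+|v|)|h||\nabla w|+C(1+|u|+|v|)|w||\nabla h|$. The undifferentiated term is at most $C(1+|u|+|v|)|w||h|$. By Corollary 8.1 and $H^1\subset L^6$,
$$\|(DF(u)-DF(v))h\|_{L^1H^1}\le C\tau^{1/4}(1+\|u\|_X+\|v\|_X)\|u-v\|_X\|h\|_X. \tag{10.1}$$
In the same way, from $|\nabla[DF(u)h]|\le C(1+|u|)|\nabla u||h|+C(1+|u|^2)|\nabla h|$, we get $\|DF(u)h\|_{L^1H^1}\le C\tau^{1/4}(1+\|u\|_X^2)\|h\|_X$. Measurability in $H^1$ is as in Lemma 9.1. Now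
$$F(u+h)-F(u)-DF(u)h=\int_0^1(DF(u+\theta h)-DF(u))h\,d\theta ,$$
where by (10.1) the integrand is continuous in $\theta$ with values in $L^1(I,H^1)$ and of norm at most $C\tau^{1/4}(1+\|u\|_X+\|h\|_X)\|h\|_X^2$. So $u\mapsto F(u)$ is $C^1$ with derivative $h\mapsto DF(u)h$, and by (10.1) the derivative is Lipschitz on bounded sets. The same holds for $\mathcal N:X_I\to X_I$.

**Step 3: $1-D\mathcal N$ is invertible on the ball.** By Lemma 9.1 with $v\to u$, $\|D\mathcal N(u)\|\le C_0\tau^{1/4}(1+2\|u\|_X^2)\le\frac12$ for $\|u\|_X\le2\rho$, by (9.1). So $(1-D\mathcal N(u))^{-1}$ exists with norm $\le2$.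

**Step 4: differentiate the solution map.** The solution map $\Phi$ satisfies $\Phi(u_0)-\mathcal N(\Phi(u_0))=e^{it\Delta}u_0$. If $\|u_0\|_{H^1}<\rho$ then $\|\Phi(u_0)\|_X\le\|u_0\|_{H^1}+\frac12\|\Phi(u_0)\|_X$, so $\|\Phi(u_0)\|_X\le2\|u_0\|_{H^1}<2\rho$. By Step 3 the inverse function theorem applies to $u\mapsto u-\mathcal N(u)$ at $\Phi(u_0)$. Near $e^{it\Delta}u_0$ the local inverse takes values in the ball of radius $2\rho$, hence composed with $u_0'\mapsto e^{it\Delta}u_0'$ it agrees with $\Phi$ by uniqueness in that ball. So $\Phi$ is $C^1$ and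
$$D\Phi(u_0)=(1-D\mathcal N(\Phi(u_0)))^{-1}e^{it\Delta},$$
of norm $\le2$. Finally, the resolvent identity $(1-Q)^{-1}-(1-Q')^{-1}=(1-Q)^{-1}(Q-Q')(1-Q')^{-1}$ with $Q=D\mathcal N(\Phi(u_0))$, $Q'=D\mathcal N(\Phi(u_0'))$, the Lipschitz property of $D\mathcal N$ on the ball and (9.2) show that $D\Phi$ is Lipschitz. $\square$

*Proof of (b).* **Step 1: set up the iteration.** Given a bounded set, enlarge it to an open ball $B$ centered at $0$; it is convex and invariant under complex conjugation. Let $\rho(B)$ be the uniform bound of Step 3 in Section 9, let $\rho'>\rho(B)$, and $\tau=\tau(\rho')$. Let $S_n:B\to H^1$ be the time-$n\tau$ flow. It maps $B$ into the open ball of radius $\rho'$, and by the identification in Section 9 the solution on $[n\tau,(n+1)\tau]$ is $\Phi(S_n(u_0))$, with $\Phi$ the map of (a) for $\rho'$, translated in time.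

**Step 2: induction.** Suppose $S_n$ is $C^1$ with bounded Lipschitz derivative on $B$, as is true for $S_0=\mathrm{id}$. Since $B$ is convex, $S_n$ is Lipschitz. By the chain rule $D(\Phi\circ S_n)(u_0)=D\Phi(S_n(u_0))\,DS_n(u_0)$ is bounded, and it is Lipschitz as a product of bounded Lipschitz factors. Evaluation at the right endpoint is bounded and linear from $X_I$ to $H^1$, so $S_{n+1}$ has the same properties. As $X_I\subset C(I,H^1)$ continuously, on each interval the map $u_0\mapsto u\in C([n\tau,(n+1)\tau],H^1)$ is $C^1$ on $B$ with bounded Lipschitz derivative.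

**Step 3: concatenate.** Finitely many intervals cover $[0,T]$, and $C([0,T],H^1)$ is a closed subspace of the product of the spaces over the pieces. For $[-T,0]$ use $t\mapsto-t$ with complex conjugation, a real-linear isometry of $H^1$, as in Step 5 of Section 9. This proves (b). $\blacksquare$
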